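\title{Calibrations on Grassmann orbitopes need not be sums of squares}

\begin{abstract}
The Grassmann orbitope $\mathcal{G}_{k,n}$ is the convex hull of the unit simple $k$-vectors in $\wedge^k\mathbb{R}^n$, and a calibration is a linear function $\ell$ whose maximum on it is $1$. We disprove the conjecture that $1-\ell$ is always a sum of squares of polynomials of degree at most one on the Grassmannian: this fails for $(k,n)=(4,8)$, and hence for all $4\le k\le n-4$. The conjectured statement holds when $\min(k,n-k)\le 2$. For $(k,n)=(4,8)$, and for $n\ge 9$ and $3\le k\le n-3$, no bound on the degree of the squares suffices and $\mathcal{G}_{k,n}$ is not a spectrahedral shadow. The proofs zoom in on one point of a face of the orbitope and obtain in the limit an explicit nonnegative quartic polynomial that is not a sum of squares.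
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $1\le k\le n$ and $V=\wedge^k\mathbb{R}^n$. For $I=\{i_1<\dots<i_k\}\subseteq\{1,\dots,n\}$ put $e_I=e_{i_1}\wedge\dots\wedge e_{i_k}$. We give $V$ the inner product for which the $e_I$ form an orthonormal basis and write $p_I$ for the corresponding coordinates. The orthogonal group $O(n)$ acts on $V$, and the orbit
\[
G_{k,n}=O(n)\cdot(e_1\wedge\dots\wedge e_k)=\{u_1\wedge\dots\wedge u_k:\ u_1,\dots,u_k\text{ orthonormal}\}
\]
is the set of unit simple $k$-vectors. Its points correspond to the oriented $k$-dimensional subspaces of $\mathbb{R}^n$. It is compact, and $G_{k,n}=-G_{k,n}$. The \emph{Grassmann orbitope} is the convex hull $\mathcal{G}_{k,n}=\operatorname{conv}(G_{k,n})$, and a \emph{calibration} is a linear function $\ell$ on $V$ whose maximum on $\mathcal{G}_{k,n}$, equivalently on $G_{k,n}$, is $1$.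

A linear function on $V$ is an alternating $k$-form on $\mathbb{R}^n$, and its value at a point of $G_{k,n}$ compares the restriction of the form to an oriented plane with the volume form of that plane. A calibration is thus a form that never exceeds the volume form and equals it on some plane. Calibrations also describe the orbitope: it contains all $\pm e_I$, so $0$ is an interior point, and $\mathcal{G}_{k,n}$ is the intersection of the half-spaces $\{\ell\le1\}$ over all calibrations $\ell$.

How can one prove an inequality $\ell\le1$ on $G_{k,n}$? Let $I_{k,n}\subset\mathbb{R}[p_I]$ be the vanishing ideal of $G_{k,n}$; it is given by the Pl\"ucker relations together with the equation $\sum_Ip_I^2=1$ of the unit sphere. We use only that two polynomials are congruent modulo $I_{k,n}$ if and only if they agree on $G_{k,n}$. An identity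
\begin{equation}\label{eq:certificate}
1-\ell\equiv h_1^2+\dots+h_m^2\pmod{I_{k,n}}
\end{equation}
with polynomials $h_i$ makes the inequality evident. Constants $h_i$ cannot suffice, because $\ell(-p)=-\ell(p)$, so degree one is the first possibility.

\begin{definition}\label{def:exact}
The pair $(k,n)$ is \emph{exact} if for every calibration $\ell$ on $\mathcal{G}_{k,n}$ there are polynomials $h_1,\dots,h_m$ of degree at most $1$ that satisfy \eqref{eq:certificate}.
\end{definition}

If $\mathbf{m}$ is the column vector with entries $1$ and the $p_I$, the sums of squares of polynomials of degree at most $1$ are the polynomials $\mathbf{m}^TQ\,\mathbf{m}$ with $Q$ positive semidefinite, and \eqref{eq:certificate} is a system of linear equations for $Q$. So for an exact pair every inequality $\ell\le1$ is witnessed by one positive semidefinite matrix of fixed size.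

\begin{example}\label{ex:small}
If $k=1$ or $k=n$, then $G_{k,n}$ is the unit sphere of $V$, a calibration is the inner product with a unit vector $u$, and $1-\ell=\frac12\sum_I(p_I-u_I)^2$ on $G_{k,n}$. For the next case note that on any $G_{k,n}$
\begin{equation}\label{eq:half}
1-\ell=\tfrac12(1-\ell)^2+\tfrac12\bigl(|p|^2-\ell^2\bigr),
\end{equation}
so it is enough to write $|p|^2-\ell^2$ as a sum of squares of linear forms on $G_{k,n}$. Take $\ell=p_{12}+p_{34}$ on $G_{2,4}$. The Pl\"ucker relation $p_{12}p_{34}=p_{13}p_{24}-p_{14}p_{23}$ gives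
\[
|p|^2-\ell^2=p_{13}^2+p_{24}^2+p_{14}^2+p_{23}^2-2p_{12}p_{34}=(p_{13}-p_{24})^2+(p_{14}+p_{23})^2 .
\]
Hence $\ell\le1$ on $G_{2,4}$, with a certificate of degree one, and $\ell(e_1\wedge e_2)=1$.
\end{example}

This computation extends to all calibrations with $k=2$ (Section~\ref{sec:exact}), and it is known by computation that $(k,n)$ is exact for $n\le7$. The evidence suggests the conjecture, posed in \cite{DDG}, that \emph{every pair $(k,n)$ is exact}. We show that it is false.

\begin{theorem}\label{thm:A}
The pair $(4,8)$ is not exact. Consequently $(k,n)$ is not exact whenever $4\le k\le n-4$.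
\end{theorem}

A \emph{spectrahedron} is a set $\{x\in\mathbb{R}^N:M(x)\succeq0\}$, where $M$ is an affine map into the real symmetric matrices of some size and $\succeq0$ means positive semidefinite. A \emph{spectrahedral shadow} is a linear image of a spectrahedron.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item If $\min(k,n-k)\le2$, then $(k,n)$ is exact.
\item If $n\ge9$ and $3\le k\le n-3$, or if $(k,n)=(4,8)$, then $(k,n)$ is not exact. Moreover, for no fixed $d$ is every $1-\ell$, with $\ell$ a calibration, a sum of squares of polynomials of degree at most $d$ modulo $I_{k,n}$, and $\mathcal{G}_{k,n}$ is not a spectrahedral shadow.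
\end{enumerate}
\end{theorem}

Together with the computation for $n\le7$, which we do not use, Theorem~\ref{thm:B} decides all pairs except $(3,8)$ and its Hodge dual $(5,8)$. These two are not settled here.

The negative results rest on one mechanism. Let $\Omega$ be a calibration and $Z\subseteq G_{k,n}$ the set where $\Omega=1$. An affine-linear function that is positive on $Z$ becomes nonnegative on all of $G_{k,n}$ after adding a large multiple of $1-\Omega$, which does not change it on $Z$. So certificates on $G_{k,n}$ yield certificates for all positive affine-linear functions on $Z$. We choose a family of such functions that vary on smaller and smaller scales near one point of $Z$ and rescale. The functions converge to a polynomial, the certificates converge to a representation of it as a sum of squares of polynomials, and the family is chosen so that no such representation exists. For $(4,8)$, $Z$ is the set of complex planes in $\mathbb{C}^4$ and the argument is elementary: the proof of Theorem~\ref{thm:A} uses only Sections \ref{sec:prelim}, \ref{sec:poly} and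 \ref{sec:48}. Section~\ref{sec:analytic} replaces polynomial certificates by analytic ones, which covers higher degrees and spectrahedral shadows at once. For $(3,9)$ the set $Z$ itself carries no obstruction, and Section~\ref{sec:39} works at a small distance from it.

\section{Certifying spaces}\label{sec:prelim}

We evaluate alternating forms on $k$-vectors by $(\alpha_1\wedge\dots\wedge\alpha_k)(u_1\wedge\dots\wedge u_k)=\det(\alpha_i(u_j))$ and also write $\alpha(u_1,\dots,u_k)$ for $\alpha(u_1\wedge\dots\wedge u_k)$. The real inner product is denoted by a dot. All squares are squares of real functions, and a polynomial on a complex vector space means a real polynomial in the real and imaginary parts of the coordinates. Two facts from linear algebra are used repeatedly. First, for a skew bilinear form $\omega$ on a Euclidean space there is an orthonormal basis $u_1,u_2,\dots$ with dual basis $u_1^*,u_2^*,\dots$ such that $\omega=\sum_j\lambda_j\,u_{2j-1}^*\wedge u_{2j}^*$; replacing $u_{2j}$ by $-u_{2j}$ changes the sign of $\lambda_j$ and the orientation of the basis.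 Second, a simple $2$-vector $p$ over $\mathbb{R}$ or $\mathbb{C}$ satisfies $p\wedge p=0$, which in coordinates reads
\begin{equation}\label{eq:plucker}
p_{ab}\,p_{cd}-p_{ac}\,p_{bd}+p_{ad}\,p_{bc}=0\qquad(a<b<c<d).
\end{equation}

It is convenient to drop the normalization in the definition of a calibration and to allow arbitrary spaces of functions for the squares.

\begin{definition}\label{def:certify}
A linear space $U$ of real functions on $G_{k,n}$ \emph{certifies} $G_{k,n}$ if every affine-linear function $A$ on $V$ with $A\ge0$ on $G_{k,n}$ is, on $G_{k,n}$, a finite sum of squares of elements of $U$.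
\end{definition}

Let $P_d$ denote the space of restrictions to $G_{k,n}$ of polynomials of degree at most $d$.

\begin{lemma}\label{lem:affine}
The space $P_d$ certifies $G_{k,n}$ if and only if $1-\ell$ is a sum of squares of elements of $P_d$ for every calibration $\ell$. In particular, $(k,n)$ is exact if and only if $P_1$ certifies $G_{k,n}$.
\end{lemma}

\begin{proof}
One direction holds because $1-\ell\ge0$ on $G=G_{k,n}$. For the other, let $A=c_0-\lambda\ge0$ on $G$ with $c_0$ constant and $\lambda$ linear, and put $c_1=\max_G\lambda\le c_0$. Since $G=-G$, we have $c_1\ge0$, and if $c_1=0$ then $\lambda=0$ on $G$ and $A=(\sqrt{c_0})^2$. Otherwise $\lambda/c_1$ is a calibration and $A=(c_0-c_1)+c_1(1-\lambda/c_1)$.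
\end{proof}

All our limit arguments need a bound on the number of squares.

\begin{lemma}\label{lem:gram}
\begin{enumerate}
\item If $U$ is a space of functions of finite dimension $N$, every sum of squares of elements of $U$ is a sum of $N$ such squares.
\item For fixed $m$ and $d$, the set of sums of squares of polynomials of degree at most $d$ in $m$ real variables is closed under coefficientwise limits.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $\mathbf{u}$ be the column vector of a basis of $U$. A sum of squares is $\mathbf{u}^TQ\,\mathbf{u}$ with $Q\succeq0$ of size $N$, and it equals the sum of the squares of the $N$ entries of $Q^{1/2}\mathbf{u}$.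

(2) Let $F_j\to F$, and write $F_j=\sum_{i\le N}g_{j,i}^2$ by (1). The $F_j$ are uniformly bounded on the unit ball, hence so are the $g_{j,i}$. The supremum over the unit ball is a norm on the finite-dimensional space of polynomials of degree at most $d$, so along a subsequence $g_{j,i}\to g_i$ for all $i$, and $F=\sum_ig_i^2$.
\end{proof}

The next lemma carries certificates from larger Grassmannians to smaller ones. Recall that for $k<n$ the Hodge star $*:\wedge^k\mathbb{R}^n\to\wedge^{n-k}\mathbb{R}^n$ is the linear isometry with $*(u_1\wedge\dots\wedge u_k)=u_{k+1}\wedge\dots\wedge u_n$ for every positively oriented orthonormal basis $u_1,\dots,u_n$; it maps $G_{k,n}$ onto $G_{n-k,n}$.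

\begin{lemma}\label{lem:descent}
Let $(k',n')$ be $(k,n+1)$, or $(k+1,n+1)$, or, when $k<n$, $(n-k,n)$. Write $G=G_{k,n}\subset V$ and $G'=G_{k',n'}\subset V'$. There is a linear map $\iota:V\to V'$ with $\iota(G)\subseteq G'$ such that, whenever $U'$ certifies $G'$, the space $U'\circ\iota$ certifies $G$. In particular, if $(k',n')$ is exact, then so is $(k,n)$.
\end{lemma}

\begin{proof}
We construct linear maps $\iota:V\to V'$ and $\pi:V'\to V$ with $\iota(G)\subseteq G'$, $\pi\circ\iota=\operatorname{id}$, and $\pi(G')\subseteq\{sg:\ |s|\le1,\ g\in G\}$. Identify $\mathbb{R}^n$ with $e_{n+1}^\perp\subset\mathbb{R}^{n+1}$.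

For $(k,n+1)$ let $\iota$ be the inclusion and $\pi$ the $k$-th exterior power of the orthogonal projection onto $\mathbb{R}^n$. This $\pi$ is the orthogonal projection of $V'$ onto $V$ and maps simple vectors to simple vectors, so it maps $G'$ to simple vectors of norm at most $1$.

For $(k+1,n+1)$ let $\iota(q)=e_{n+1}\wedge q$ and let $\pi$ be its adjoint, the contraction with $e_{n+1}$; it satisfies $\pi(e_{n+1}\wedge q)=q$ and vanishes on $\wedge^{k+1}\mathbb{R}^n$. A $(k+1)$-plane meets $\mathbb{R}^n$ in dimension at least $k$, so a point of $G'$ has the form $u_1\wedge\dots\wedge u_{k+1}$ with $u_i$ orthonormal and $u_2,\dots,u_{k+1}\in\mathbb{R}^n$. Splitting $u_1$ into its components along $e_{n+1}$ and in $\mathbb{R}^n$ shows that its image is $(e_{n+1}\cdot u_1)\,u_2\wedge\dots\wedge u_{k+1}$.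

For $(n-k,n)$ let $\iota=*$ and $\pi=*^{-1}$.

Now let $A\ge0$ on $G$ be affine-linear. Then $A\ge0$ on the segment from $-g$ to $g$ for each $g\in G$, so the affine-linear function $A\circ\pi$ is nonnegative on $G'$. Write $A\circ\pi=\sum_iu_i^2$ on $G'$ with $u_i\in U'$ and compose with $\iota$ to get $A=\sum_i(u_i\circ\iota)^2$ on $G$. Since $\iota$ is linear, it pulls polynomials of degree at most $1$ back to polynomials of degree at most $1$, and the last claim follows from Lemma~\ref{lem:affine}.
\end{proof}

\section{Lines, planes and their duals}\label{sec:exact}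

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
The cases $k=1$ and $k=n$ were treated in Example~\ref{ex:small}. By the Hodge case of Lemma~\ref{lem:descent} it remains to treat $k=2$.

A calibration $\ell$ on $\mathcal{G}_{2,n}$ is a skew form on $\mathbb{R}^n$. The group $O(n)$ acts linearly on $V$ and preserves $G=G_{2,n}$, so we may change the orthonormal basis and assume $\ell=\sum_{j\le m}\lambda_j\,p_{2j-1,2j}$ with $m=\lfloor n/2\rfloor$ and $\lambda_j\ge0$. Also $\lambda_j=\ell(e_{2j-1}\wedge e_{2j})\le1$. The vector $(\lambda_j)\in[0,1]^m$ is a convex combination $\sum_vc_vv$ of vertices $v\in\{0,1\}^m$, and then $1-\ell=\sum_vc_v(1-\ell_v)$ with $\ell_v=\sum_jv_j\,p_{2j-1,2j}$. So it suffices to treat the $\ell_v$, and after permuting the pairs of basis vectors we may take $\ell=\sum_{j\le r}p_{2j-1,2j}$ with $0\le r\le m$.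

By \eqref{eq:half} we need $|p|^2-\ell^2$ as a sum of squares of linear forms on $G$. The squares $p_{2j-1,2j}^2$ with $j\le r$ cancel. For $i<j\le r$, relation \eqref{eq:plucker} for the indices $2i-1,2i,2j-1,2j$ turns the mixed term $-2p_{2i-1,2i}\,p_{2j-1,2j}$ into $-2p_{2i-1,2j-1}\,p_{2i,2j}+2p_{2i-1,2j}\,p_{2i,2j-1}$. The four coordinates that occur here join the $i$-th pair to the $j$-th pair, so they occur for no other $(i,j)$, and their squares are available in $|p|^2$. Therefore, on $G$,
\[
|p|^2-\ell^2=\sum_{i<j\le r}\Bigl[(p_{2i-1,2j-1}-p_{2i,2j})^2+(p_{2i-1,2j}+p_{2i,2j-1})^2\Bigr]+\sum_{I\not\subseteq\{1,\dots,2r\}}p_I^2 .\qedhere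
\]
\end{proof}

\section{A nonnegative quartic that is not a sum of squares}\label{sec:poly}

Both counterexamples reduce to one polynomial. For $a=a_1+ia_2$ and $b=b_1+ib_2$ in $\mathbb{C}$ and $r\in\mathbb{R}$ let
\begin{align*}
f_0(a,b,r)&=1+2r^2+|ab-r^2|^2+2\operatorname{Re}(a\bar b)\\
&=1+2r^2+r^4-2r^2(a_1b_1-a_2b_2)+(a_1^2+a_2^2)(b_1^2+b_2^2)+2(a_1b_1+a_2b_2).
\end{align*}
It is nonnegative, because $1+|ab-r^2|^2\ge2|ab-r^2|\ge2|ab|-2r^2$. This proof uses the absolute value $|ab-r^2|$, which is not a polynomial. To see why it cannot be avoided, look at two slices. For real $a,b$ and for purely imaginary $a,b$ we have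
\[
f_0=(1+a_1b_1-r^2)^2+4r^2\qquad\text{and}\qquad f_0=(1+a_2b_2+r^2)^2,
\]
respectively. Each slice is a sum of squares, but the two couple $r^2$ to the constant $1$ with opposite signs. The proof of the following lemma shows that both signs are forced.

\begin{lemma}\label{lem:notsos}
The polynomial $f_0$ is not a sum of squares of polynomials in $a_1,a_2,b_1,b_2,r$.
\end{lemma}

\begin{proof}
Suppose $f_0=\sum_ig_i^2$. The parts of highest degree of the squares cannot cancel, so $\deg g_i\le2$. For a monomial $m$ of degree at most $2$ let $v_m$ be the vector whose $i$-th entry is the coefficient of $m$ in $g_i$. The coefficient of a monomial $M$ in $f_0$ is $\sum_{mm'=M}v_m\cdot v_{m'}$, summed over ordered pairs.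

Let $x$ be any of $a_1,a_2,b_1,b_2$. The monomials $x^4$, $x^2$ and $r^2x^2$ do not occur in $f_0$, which gives
\[
|v_{x^2}|^2=0,\qquad |v_x|^2+2\,v_1\cdot v_{x^2}=0,\qquad |v_{rx}|^2+2\,v_{r^2}\cdot v_{x^2}=0,
\]
so $v_{x^2}=v_x=v_{rx}=0$. Let $j\in\{1,2\}$. The coefficients of $1$ and of $a_j^2b_j^2$ give $|v_1|^2=1$ and $|v_{a_jb_j}|^2+2\,v_{a_j^2}\cdot v_{b_j^2}=1$, so $v_1$ and $v_{a_jb_j}$ are unit vectors. The coefficient of $a_jb_j$ gives $2\,v_1\cdot v_{a_jb_j}+2\,v_{a_j}\cdot v_{b_j}=2$, so $v_1\cdot v_{a_jb_j}=1$ and therefore $v_{a_1b_1}=v_1=v_{a_2b_2}$. Finally, the coefficient of $r^2a_jb_j$ is $2\,v_{r^2}\cdot v_{a_jb_j}+2\,v_{ra_j}\cdot v_{rb_j}=2\,v_{r^2}\cdot v_1$ for both values of $j$, whereas in $f_0$ it is $-2$ for $j=1$ and $+2$ for $j=2$.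
\end{proof}

\section{Complex planes in $\mathbb{C}^4$ and the pair $(4,8)$}\label{sec:48}

Identify $\mathbb{R}^8$ with $\mathbb{C}^4$, and let $J$ be multiplication by $i$, viewed as a real orthogonal map. The Hermitian product is $\langle u,v\rangle=\sum_au_a\bar v_a$, and $u\cdot v=\operatorname{Re}\langle u,v\rangle$; thus $\langle u,v\rangle=0$ if and only if $v$ is orthogonal to $u$ and $Ju$. We write $\wedge_{\mathbb{C}}$ for the wedge product over $\mathbb{C}$ on $\mathbb{C}^4$ and give $\wedge^2_{\mathbb{C}}\mathbb{C}^4$ the Hermitian product with orthonormal basis $e_a\wedge_{\mathbb{C}}e_b$, $a<b$, and coordinates $\zeta_{ab}$. An element of the form $z\wedge_{\mathbb{C}}w$ is called \emph{decomposable}. Let $\omega(u,v)=Ju\cdot v$ be the K\"ahler form and $\Omega=\frac12\,\omega\wedge\omega$.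

\subsection{Linear functions on complex planes}

A complex plane with complex basis $z,w$ is a real $4$-plane with basis $z,Jz,w,Jw$. For $\zeta=z\wedge_{\mathbb{C}}w$ we therefore put
\[
\kappa(\zeta)=z\wedge Jz\wedge w\wedge Jw\in\wedge^4\mathbb{R}^8 .
\]

\begin{lemma}\label{lem:kappa}
The map $\kappa$ is well defined on decomposable elements, and $|\kappa(\zeta)|=|\zeta|^2$. For every real linear function $L$ on $\wedge^4\mathbb{R}^8$ there is a Hermitian form $H$ on $\wedge^2_{\mathbb{C}}\mathbb{C}^4$ with $L(\kappa(\zeta))=H(\zeta)$ for all decomposable $\zeta$, and for every Hermitian form $H$ there is such an $L$.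
\end{lemma}

\begin{proof}
Work in the complexification $\mathbb{R}^8\otimes\mathbb{C}$ and put $z'=\frac12(z-iJz)$. Then $z=z'+\overline{z'}$ and $Jz=iz'-i\overline{z'}$, so $z\wedge Jz=-2i\,z'\wedge\overline{z'}$ and
\[
\kappa(\zeta)=-4\,z'\wedge\overline{z'}\wedge w'\wedge\overline{w'}=4\,z'\wedge w'\wedge\overline{z'}\wedge\overline{w'} .
\]
The map $z\mapsto z'$ is complex-linear, since $(Jz)'=\frac12(Jz+iz)=iz'$. Hence $z'\wedge w'$ and its conjugate depend only on $\zeta$, and $\kappa$ is well defined. Write $\zeta=c\,e\wedge_{\mathbb{C}}f$ with $c\in\mathbb{C}$ and $e,f$ orthonormal for the Hermitian product. Then $|\zeta|=|c|$, and $(ce)\wedge J(ce)=|c|^2\,e\wedge Je$ by the formula for $z\wedge Jz$, so $\kappa(\zeta)=|c|^2\,e\wedge Je\wedge f\wedge Jf$ has norm $|c|^2$.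

The coordinate forms $dz_a,d\bar z_a$, extended complex-linearly, satisfy $dz_a(z')=z_a$, $d\bar z_a(z')=0$, $dz_a(\overline{z'})=0$ and $d\bar z_a(\overline{z'})=\bar z_a$. The products $dz_I\wedge d\bar z_{I'}$ with $|I|+|I'|=4$ form a basis of the complex-valued $4$-forms. Evaluate such a product on $z'\wedge w'\wedge\overline{z'}\wedge\overline{w'}$. In the $4\times4$ determinant the rows of the $dz_a$ vanish in the last two columns and the rows of the $d\bar z_a$ vanish in the first two. So the determinant is $0$ unless $|I|=|I'|=2$, and in that case $(dz_I\wedge d\bar z_{I'})(\kappa(\zeta))=4\,\zeta_I\bar\zeta_{I'}$. Given $L=\sum c_{II'}\,dz_I\wedge d\bar z_{I'}$, the real number $L(\kappa(\zeta))=4\sum_{|I|=|I'|=2}c_{II'}\zeta_I\bar\zeta_{I'}$ equals its real part $\sum h_{II'}\zeta_I\bar\zeta_{I'}$, where $h_{II'}=2(c_{II'}+\overline{c_{I'I}})$ is a Hermitian matrix. Conversely, for $H(\zeta)=\sum h_{II'}\zeta_I\bar\zeta_{I'}$ take $L=\operatorname{Re}\frac14\sum h_{II'}\,dz_I\wedge d\bar z_{I'}$.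
\end{proof}

Let $Z=\{\kappa(\zeta):\zeta\text{ decomposable},\ |\zeta|=1\}\subset G_{4,8}$ be the set of complex planes with their complex orientation.

\begin{lemma}[Wirtinger's inequality]\label{lem:wirtinger}
We have $\Omega\le1$ on $G_{4,8}$, with equality exactly on $Z$.
\end{lemma}

\begin{proof}
Let $\xi\in G_{4,8}$. Choose an oriented orthonormal basis $u_1,\dots,u_4$ of the plane of $\xi$ in which the restriction of $\omega$ is $\lambda_1u_1^*\wedge u_2^*+\lambda_2u_3^*\wedge u_4^*$. Then $\Omega(\xi)=\lambda_1\lambda_2$ with $\lambda_1=Ju_1\cdot u_2$ and $\lambda_2=Ju_3\cdot u_4$ in $[-1,1]$, so $\Omega(\xi)\le1$. Equality forces $\lambda_1=\lambda_2=\pm1$, that is, $u_2=\pm Ju_1$ and $u_4=\pm Ju_3$ with the same sign. Then $\xi=u_1\wedge Ju_1\wedge u_3\wedge Ju_3$ and $u_3$ is orthogonal to $u_1$ and $Ju_1$, so $\xi=\kappa(u_1\wedge_{\mathbb{C}}u_3)\in Z$. Conversely, if $e,f$ are orthonormal for the Hermitian product, then $\omega$ is in normal form in the basis $e,Je,f,Jf$ with $\lambda_1=\lambda_2=1$.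
\end{proof}

\subsection{A Hermitian form that is nonnegative on decomposable elements}

On $Z$ the linear functions are the Hermitian forms in $\zeta$, and the constant $1$ is the Hermitian form $|\zeta|^2$. A certificate of degree one for a Hermitian form $H$ on $Z$, made homogeneous, expresses $|\zeta|^2H(\zeta)$ on decomposable $\zeta$ as a sum of squares of Hermitian forms. If $H$ is positive semidefinite, such an expression exists: $H=\sum_j|\lambda_j|^2$ with complex-linear $\lambda_j$, and $|\zeta|^2H(\zeta)=\sum_{I,j}|\zeta_I\overline{\lambda_j(\zeta)}|^2$, where the real and imaginary parts of $\zeta_I\overline{\lambda_j(\zeta)}$ are Hermitian forms. An obstruction can therefore come only from an indefinite form whose nonnegativity on decomposable elements depends on the relation \eqref{eq:plucker}. Such a form is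
\[
H(\zeta)=|\zeta_{12}|^2+|\zeta_{34}|^2+|\zeta_{14}|^2+|\zeta_{23}|^2-2\operatorname{Re}(\zeta_{13}\bar\zeta_{24}).
\]
For decomposable $\zeta$ we have $\zeta_{13}\zeta_{24}=\zeta_{12}\zeta_{34}+\zeta_{14}\zeta_{23}$, and so
\[
H(\zeta)\ge2|\zeta_{12}\zeta_{34}|+2|\zeta_{14}\zeta_{23}|-2|\zeta_{13}\zeta_{24}|\ge0 .
\]
To relate $H$ to $f_0$, parametrize the complex planes near the span of $e_1,e_2$ as graphs. For $X=(x_{ij})\in\mathbb{C}^{2\times2}$ let
\[
\zeta(X)=(e_1+x_{11}e_3+x_{12}e_4)\wedge_{\mathbb{C}}(e_2+x_{21}e_3+x_{22}e_4),\qquad \Gamma(X)=\frac{\kappa(\zeta(X))}{|\zeta(X)|^2}\in Z .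
\]
The coordinates of $\zeta(X)$ are $\zeta_{12}=1$, $\zeta_{13}=x_{21}$, $\zeta_{14}=x_{22}$, $\zeta_{23}=-x_{11}$, $\zeta_{24}=-x_{12}$, $\zeta_{34}=\det X$. Hence
\[
f(X):=H(\zeta(X))=1+|\det X|^2+|x_{11}|^2+|x_{22}|^2+2\operatorname{Re}(x_{21}\bar x_{12}).
\]
The substitution $x_{11}=x_{22}=r$, $x_{12}=a$, $x_{21}=b$ turns $f$ into $f_0$, so by Lemma~\ref{lem:notsos}
\begin{equation}\label{eq:fnotsos}
f\text{ is not a sum of squares of polynomials.}
\end{equation}

\subsection{Zooming in}

Two difficulties remain. A certificate concerns $|\zeta(X)|^2f(X)$ and not $f$, and a multiple of $f$ is not covered by \eqref{eq:fnotsos}. We remove the factor by a change of scale: $GL_4(\mathbb{C})$ preserves the decomposable elements, so $f(X/\delta)$ comes from an equally good Hermitian form, and on the scale $|X|\sim\delta$ the factor $|\zeta(X)|^2$ is almost $1$. Also, the compactness argument that extends nonnegativity from $Z$ to $G_{4,8}$ needs strict positivity on $Z$. We add the constant $\delta$, which disappears in the same limit.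

\begin{proposition}\label{prop:Adelta}
For every $\delta>0$ there is an affine-linear function $A_\delta\ge0$ on $G_{4,8}$ with
\[
A_\delta(\Gamma(X))=\frac{f(X/\delta)}{|\zeta(X)|^2}+\delta\qquad(X\in\mathbb{C}^{2\times2}).
\]
\end{proposition}

\begin{proof}
Let $T_\delta$ be the map induced on $\wedge^2_{\mathbb{C}}\mathbb{C}^4$ by $\operatorname{diag}(1,1,\delta^{-1},\delta^{-1})$, and $H_\delta=H\circ T_\delta$. This Hermitian form is nonnegative on decomposable elements, and $H_\delta(\zeta(X))=f(X/\delta)$ because $T_\delta\zeta(X)=\zeta(X/\delta)$. By Lemma~\ref{lem:kappa} there is a linear $L_\delta$ with $L_\delta\circ\kappa=H_\delta$. Then $L_\delta+\delta>0$ on $Z$, so the compact set $K=\{p\in G_{4,8}:L_\delta(p)+\delta\le0\}$ is disjoint from $Z$. By Lemma~\ref{lem:wirtinger}, $1-\Omega$ has a positive lower bound on $K$, so $A_\delta=L_\delta+\delta+c(1-\Omega)$ is nonnegative on $K$ for a large constant $c\ge0$. Off $K$ both $L_\delta+\delta$ and $c(1-\Omega)$ are nonnegative. On $Z$ the last term vanishes, which gives the formula.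
\end{proof}

We have no control over $c$ as $\delta\to0$ and need none, since $A_\delta$ is evaluated only on $Z$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $(4,8)$ is exact. By Lemma~\ref{lem:affine}, $A_\delta=\sum_i(c_i+l_i)^2$ on $G_{4,8}$ with constants $c_i$ and linear functions $l_i$ that depend on $\delta$. Evaluate at $\Gamma(\delta Y)$ and multiply by $|\zeta(\delta Y)|^4$:
\[
|\zeta(\delta Y)|^2f(Y)+\delta\,|\zeta(\delta Y)|^4=\sum_i\Bigl(c_i|\zeta(\delta Y)|^2+l_i\bigl(\kappa(\zeta(\delta Y))\bigr)\Bigr)^2 .
\]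
By Lemma~\ref{lem:kappa} each bracket on the right is a Hermitian form evaluated at $\zeta(\delta Y)$, whose coordinates have degree at most $2$ in $Y$. So the right side is a sum of squares of polynomials of degree at most $4$ in the eight real coordinates of $Y$. Since $|\zeta(\delta Y)|^2=1+\delta^2\sum|y_{ij}|^2+\delta^4|\det Y|^2$, the left side tends to $f(Y)$ coefficientwise as $\delta\to0$. By Lemma~\ref{lem:gram}(2), $f$ is a sum of squares of polynomials, contrary to \eqref{eq:fnotsos}.

By Lemma~\ref{lem:descent}, if $(k,n)$ is not exact then neither are $(k,n+1)$ and $(k+1,n+1)$. Starting from $(4,8)$ we reach all $(4+i,8+i+j)$ with $i,j\ge0$, which are the pairs with $k\ge4$ and $n-k\ge4$.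
\end{proof}

\begin{remark}\label{rem:explicit}
The limit may be taken along any sequence $\delta\to0$. So for every sufficiently small $\delta$ the function $A_\delta$ has no certificate of degree one, and by the proof of Lemma~\ref{lem:affine} the calibration obtained by dividing $c\,\Omega-L_\delta$ by its maximum on $G_{4,8}$ is a counterexample to the conjecture.
\end{remark}

\section{Analytic certificates}\label{sec:analytic}

The proof above looks at the squares only near the point $\Gamma(0)$, and it uses only that they come from a fixed finite-dimensional space of functions with Taylor expansions there. We isolate this property. Call a function on an open subset $O\subseteq G_{k,n}$ \emph{analytic} if near each point of $O$ it is the restriction of a real-analytic function on an open subset of $V$. The composition of such a function with an analytic map into $V$ whose image lies in $O$ is analytic.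

\begin{definition}\label{def:S}
An \emph{analytic certifying space} for $G_{k,n}$ is a finite-dimensional space $U$ of functions on $G_{k,n}$ that certifies $G_{k,n}$ and whose elements are all analytic on some nonempty open subset $O\subseteq G_{k,n}$.
\end{definition}

Nothing is assumed about the elements of $U$ outside $O$, not even continuity. This costs nothing, because the set $O$ can be moved.

\begin{lemma}\label{lem:move}
If $G_{k,n}$ has an analytic certifying space, then for every $p_0\in G_{k,n}$ it has one with $p_0\in O$. With $(k',n')$ as in Lemma~\ref{lem:descent}, if $G_{k',n'}$ has an analytic certifying space, then so does $G_{k,n}$.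
\end{lemma}

\begin{proof}
Choose $g\in O(n)$ with $gp_0\in O$. If $A\ge0$ on $G_{k,n}$ is affine-linear, so is $A\circ g^{-1}=\sum_iu_i^2$, and $A=\sum_i(u_i\circ g)^2$. Thus $U\circ g$ certifies $G_{k,n}$, and it is analytic on $g^{-1}O\ni p_0$. For the second claim take $U'$ analytic on an open set $O'$ that contains $\iota(e_1\wedge\dots\wedge e_k)$. Then $U'\circ\iota$ certifies $G_{k,n}$ by Lemma~\ref{lem:descent} and is analytic on the nonempty open set $G_{k,n}\cap\iota^{-1}(O')$.
\end{proof}

\subsection{Spectrahedral shadows have analytic certificates}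

A subset of $\mathbb{R}^m$ is \emph{semialgebraic} if it is a finite Boolean combination of sets defined by polynomial inequalities, and a map is semialgebraic if its graph is. We use two facts; see \cite{BCR}. By the Tarski--Seidenberg theorem, a set defined by a formula built from polynomial inequalities, logical connectives and quantifiers over real variables is semialgebraic; in particular compositions of semialgebraic maps are semialgebraic. And a semialgebraic function on an open semialgebraic subset of $\mathbb{R}^m$ is real-analytic on a dense open subset.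

\begin{proposition}\label{prop:S}
Let $k<n$. Then $G=G_{k,n}$ has an analytic certifying space in each of the following cases:
\begin{enumerate}
\item for some fixed $d$, the function $1-\ell$ is a sum of squares of polynomials of degree at most $d$ modulo $I_{k,n}$ for every calibration $\ell$;
\item $\mathcal{G}_{k,n}$ is a spectrahedral shadow.
\end{enumerate}
\end{proposition}

\begin{proof}
In case (1) take $U=P_d$ and apply Lemma~\ref{lem:affine}. In case (2) let $\mathcal{G}_{k,n}=\pi(S)$ with $\pi$ linear and $S=\{x:M_0(x)\succeq0\}$. The plan is to write every affine function that is nonnegative on $S$ as $\operatorname{tr}(BM)+c$ with $B\succeq0$ and $c\ge0$, and to read this as a sum of squares in the entries of $M^{1/2}$, evaluated along a semialgebraic choice of lifts of the points of $G$. The first part needs a point where the matrix is positive definite.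

\emph{Step 1: strict feasibility.} Choose $x_0\in S$ where $M_0$ has maximal rank, and let $W=\ker M_0(x_0)$. For $x\in S$ the midpoint of $x_0$ and $x$ lies in $S$, and the kernel of $\frac12(M_0(x_0)+M_0(x))$ is $W\cap\ker M_0(x)$, because the kernel of a sum of positive semidefinite matrices is the intersection of the kernels. Maximality of the rank gives $W\subseteq\ker M_0(x)$. So $S$ lies in the affine subspace $E=\{x:M_0(x)W=0\}$. For $x\in E$ let $M(x)$ be the restriction of $M_0(x)$ to $W^\perp$, written in an orthonormal basis. Then $M$ is affine on $E$, $S=\{x\in E:M(x)\succeq0\}$, and $M(x_0)$ is positive definite. The matrix $M$ has positive size: otherwise $S=E$, and the bounded set $\pi(S)$ would be an affine subspace, hence a point, although it contains $e_I$ and $-e_I$.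

\emph{Step 2: duality.} In the finite-dimensional space of affine functions on $E$ consider the convex cone $K=\{\operatorname{tr}(BM)+c:\ B\succeq0,\ c\ge0\}$. It is closed. Indeed, if $\operatorname{tr}(B_jM)+c_j$ converges, its values at $x_0$ are bounded, and they are at least $\lambda\operatorname{tr}B_j+c_j$, where $\lambda>0$ is the least eigenvalue of $M(x_0)$; so $B_j$ and $c_j$ are bounded and have convergent subsequences. We claim that every affine function $g\ge0$ on $S$ lies in $K$. If not, there is a linear functional $\phi$ with $\phi\ge0$ on $K$ and $\phi(g)<0$. Since $1\in K$, we have $\phi(1)\ge0$. Adding a small positive multiple of evaluation at $x_0$ preserves both properties and makes $\phi(1)>0$; normalize $\phi(1)=1$. Such a functional is evaluation at the point $x\in E$ whose affine coordinates are the values of $\phi$ on the coordinate functions. Then $\operatorname{tr}(BM(x))\ge0$ for all $B\succeq0$, so $M(x)\succeq0$ and $x\in S$, while $g(x)<0$. This is a contradiction.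

\emph{Step 3: the space $U$.} For $p\in G$ the set $\{x\in S:\pi(x)=p\}$ is nonempty, closed and convex, so it has a unique element $x(p)$ of least Euclidean norm. Let $R(p)=M(x(p))^{1/2}$ be the positive semidefinite square root and $U$ the span of $1$ and the entries $R_{ij}$. If $A\ge0$ on $G$ is affine-linear, then $A\ge0$ on $\mathcal{G}_{k,n}$, so $A\circ\pi\ge0$ on $S$ and $A\circ\pi=\operatorname{tr}(BM)+c$ on $E$ by Step 2. Evaluating at $x(p)$ gives $A(p)=\operatorname{tr}(R(p)BR(p))+c$, which is the sum of the squares of $\sqrt c$ and of the entries of $B^{1/2}R(p)$. So $U$ certifies $G$.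

\emph{Step 4: analyticity.} The graph of $p\mapsto x(p)$ consists of the $(p,x)\in G\times S$ with $\pi(x)=p$ such that $|x|\le|x'|$ for all $x'\in S$ with $\pi(x')=p$, and $R(p)$ is determined by $R\succeq0$ and $R^2=M(x(p))$. So the $R_{ij}$ are semialgebraic. For $X\in\mathbb{R}^{k\times(n-k)}$ let $\xi(X)$ be the wedge product of the vectors $e_i+\sum_jx_{ij}e_{k+j}$, $i=1,\dots,k$, and let $\chi(X)=\xi(X)/|\xi(X)|$. Put $I_0=\{1,\dots,k\}$ and $I_{ij}=(I_0\setminus\{i\})\cup\{k+j\}$. The coordinates of $\xi(X)$ at $I_0$ and $I_{ij}$ are $1$ and $(-1)^{k-i}x_{ij}$. A plane with $p_{I_0}\neq0$ projects isomorphically onto the span of $e_1,\dots,e_k$ and is therefore a graph over it. Hence $\chi$ is a semialgebraic bijection onto $G^+=\{p\in G:p_{I_0}>0\}$, and its inverse is the restriction of the map $\psi(p)=((-1)^{k-i}p_{I_{ij}}/p_{I_0})_{ij}$, which is analytic on $\{p\in V:p_{I_0}>0\}$. The finitely many semialgebraic functions $R_{ij}\circ\chi$ are analytic on a common nonempty open set $O_1$, and $R_{ij}=(R_{ij}\circ\chi)\circ\psi$ is analytic on $O=G^+\cap\psi^{-1}(O_1)$.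
\end{proof}

\subsection{Initial forms}

The following lemma replaces Lemma~\ref{lem:gram}(2). When analytic functions are evaluated on a shrinking neighborhood of the origin and the neighborhood is rescaled to unit size, only the lowest terms of the Taylor series survive. The coefficients in a certificate may blow up, however, and lowest terms may cancel in linear combinations. A basis whose lowest terms are linearly independent controls both effects. For Section~\ref{sec:39} we allow different rates of shrinking and additional variables $\sigma$ that do not shrink.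

Let $(\sigma,y)\in\mathbb{R}^l\times\mathbb{R}^m$ with $l\ge0$, let $\mu_1,\dots,\mu_m$ be positive integers, called weights, and write $t^\mu y=(t^{\mu_1}y_1,\dots,t^{\mu_m}y_m)$.

\begin{lemma}\label{lem:initial}
Let $U'$ be a finite-dimensional space of functions that are real-analytic near the origin of $\mathbb{R}^l\times\mathbb{R}^m$. There are $\varrho>0$ and functions $Q_1,\dots,Q_N$, depending only on $U'$ and $\mu$, with the following properties. Each $Q_j$ is a polynomial in $y$ whose coefficients are analytic functions of $\sigma$ on a neighborhood of the ball $|\sigma|\le\varrho$. Let $K=\{|\sigma|\le\varrho,\ |y|\le1\}$, and suppose that for all small $t>0$ the function $F_t$ on $K$ is a finite sum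
\[
F_t(\sigma,y)=\sum_iu_{t,i}(\sigma,t^\mu y)^2,\qquad u_{t,i}\in U',
\]
and that $F_t$ converges uniformly on $K$ to a bounded function $F$ as $t\to0$. Then $F$ is, on $K$, a sum of squares of real linear combinations of $Q_1,\dots,Q_N$. In particular, if $l=0$ and $F$ is a polynomial, then $F$ is a sum of squares of polynomials.
\end{lemma}

\begin{proof}
Choose $\varrho\in(0,1]$ such that the elements of a basis of $U'$, and hence all elements, are represented by their Taylor series at the origin, absolutely convergent on the cube where all coordinates have absolute value at most $2\varrho$. Replace $U'$ by its restriction to this cube and let $N=\dim U'$. Group the series of $u\in U'$ by weighted degree in $y$: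
\[
u=\sum_{d\ge0}u^{(d)},\qquad u^{(d)}(\sigma,y)=\sum_{\mu\cdot\alpha=d}c_\alpha(\sigma)\,y^\alpha .
\]
The inner sums are finite because the weights are positive, and $u^{(d)}(\sigma,t^\mu y)=t^du^{(d)}(\sigma,y)$. Let $U'_d$ consist of the $u$ with $u^{(e)}=0$ for all $e<d$. These subspaces decrease and their intersection is $0$; this is where analyticity is used. The map $u\mapsto u^{(d)}$ on $U'_d$ has kernel $U'_{d+1}$. For each $d$ choose elements of $U'_d$ whose classes form a basis of $U'_d/U'_{d+1}$. Together they form a basis $u_1,\dots,u_N$ of $U'$; let $d_j$ be the value of $d$ that belongs to $u_j$, and $Q_j=u_j^{(d_j)}$. The $Q_j$ are linearly independent on $K$: a linear relation on $K$ is a relation between power series, it splits according to the weighted degree, and in each degree $d$ the $Q_j$ are the images of a basis under the injective map induced on $U'_d/U'_{d+1}$.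

Put $Q_{t,j}(\sigma,y)=t^{-d_j}u_j(\sigma,t^\mu y)$ for $0<t\le\varrho$. Let $\Sigma_j$ be the sum of the absolute values of the terms of the series of $u_j$ at the point with all coordinates equal to $\varrho$. At a point $(\sigma,t^\mu y)$ with $(\sigma,y)\in K$, a term of weighted degree $d>d_j$ is at most $(t/\varrho)^{d}\le(t/\varrho)^{d_j+1}$ times the corresponding term of $\Sigma_j$, because $t^{\mu_i}=(t/\varrho)^{\mu_i}\varrho^{\mu_i}\le(t/\varrho)^{\mu_i}\varrho$. Hence $|Q_{t,j}-Q_j|\le\Sigma_j\,t\,\varrho^{-d_j-1}$ on $K$, and $Q_{t,j}\to Q_j$ uniformly.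

By Lemma~\ref{lem:gram}(1) we may assume that each $F_t$ is given with $N$ squares. Write $u_{t,i}(\sigma,t^\mu y)=\sum_jc_{ij}(t)\,Q_{t,j}(\sigma,y)$. By independence there is $\gamma_0>0$ with $\sup_K|\sum_jc_jQ_j|\ge2\gamma_0|c|$ for all $c\in\mathbb{R}^N$, so $\sup_K|\sum_jc_jQ_{t,j}|\ge\gamma_0|c|$ for small $t$. The $F_t$ are uniformly bounded on $K$ for small $t$, so each $u_{t,i}(\sigma,t^\mu y)$ is, and the $c_{ij}(t)$ are bounded. Along a sequence $t\to0$ they converge to limits $c_{ij}$, and $F=\sum_i(\sum_jc_{ij}Q_j)^2$ on $K$. If $l=0$, the $Q_j$ are polynomials, and two polynomials that agree on a ball are equal.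
\end{proof}

\begin{proposition}\label{prop:48}
$G_{4,8}$ has no analytic certifying space.
\end{proposition}

\begin{proof}
Suppose that $U$ is one, analytic near $\Gamma(0)$ by Lemma~\ref{lem:move}. The map $\Gamma$ is analytic, so $U'=U\circ\Gamma$ consists of functions that are analytic near $0\in\mathbb{C}^{2\times2}=\mathbb{R}^8$. By Proposition~\ref{prop:Adelta}, $F_\delta(Y)=f(Y)/|\zeta(\delta Y)|^2+\delta$ equals $A_\delta(\Gamma(\delta Y))=\sum_iu_{\delta,i}(\delta Y)^2$ with $u_{\delta,i}\in U'$, and $F_\delta\to f$ uniformly on the unit ball. Lemma~\ref{lem:initial} with $l=0$ and all weights equal to $1$ contradicts \eqref{eq:fnotsos}.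
\end{proof}

\section{Three-planes in $\mathbb{R}^9$}\label{sec:39}

Let $\mathbb{R}^9=\mathbb{R}e_0\oplus\mathbb{C}^4$, keep the notation of Section~\ref{sec:48}, and extend forms on $\mathbb{C}^4$ to $\mathbb{R}^9$ by letting them vanish when one argument is $e_0$. The analogue of $\Omega$ is the $3$-form $e_0^*\wedge\omega$. It is a calibration, and it equals $1$ exactly at the points $e_0\wedge z\wedge Jz$ with $|z|=1$; both facts are the case $\varepsilon=0$ of formula \eqref{eq:ell} below. At these points a linear function is a Hermitian form in $z$, since $z\wedge Jz=-2i\,z'\wedge\overline{z'}$. Now $z$ ranges over the whole unit sphere of $\mathbb{C}^4$, so a nonnegative form is positive semidefinite and, as in Section~\ref{sec:48}, has a certificate of degree one. Restriction to the face gives no obstruction.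

We therefore tilt the plane by a small amount and consider $p=(e_0+\varepsilon\nu)\wedge z\wedge Jz$ with $\nu\in\mathbb{C}^4$. At $p/|p|$ the function $1-e_0^*\wedge\omega$ has order $\varepsilon^2$, a $3$-form $\varphi$ on $\mathbb{C}^4$ has order $\varepsilon$, and a form $e_0^*\wedge\rho$ has order $1$. The three contributions balance in $2\varepsilon^{-2}(1-\ell_\varepsilon)$, where
\[
\ell_\varepsilon=e_0^*\wedge\omega+\varepsilon\,\varphi-\tfrac12\varepsilon^2\,e_0^*\wedge\rho .
\]
This has the shape of $A_\delta$, with $c=2\varepsilon^{-2}$, but now the term with $c$ contributes to the limit, and nonnegativity must be proved with an error $o(\varepsilon^2)$.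

\subsection{The perturbed calibration}

Let $\Lambda:\mathbb{C}^4\to\wedge^2_{\mathbb{C}}\mathbb{C}^4$ be complex-linear, with components $\Lambda_{ab}(z)=\sum_c\Lambda_{abc}z_c$, and let $D'(z)=\langle Sz,z\rangle$ with $S$ Hermitian. Define the real forms
\[
\varphi=\operatorname{Re}\sum_{a<b,\ c}\frac1{2i}\,\overline{\Lambda_{abc}}\;dz_a\wedge dz_b\wedge d\bar z_c,\qquad\rho(u,v)=\operatorname{Re}\langle SJu,v\rangle .
\]
The form $\rho(u,v)=-\operatorname{Im}\langle Su,v\rangle$ is skew because $\langle Sv,u\rangle=\overline{\langle Su,v\rangle}$, and $\rho(z,Jz)=D'(z)$. Expanding along the first column,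
\[
(dz_a\wedge dz_b\wedge d\bar z_c)(\nu,z,Jz)=\det\begin{pmatrix}\nu_a&z_a&iz_a\\ \nu_b&z_b&iz_b\\ \bar\nu_c&\bar z_c&-i\bar z_c\end{pmatrix}=2i\,\bar z_c\,(z_a\nu_b-z_b\nu_a),
\]
so $\varphi(\nu,z,Jz)=\operatorname{Re}\langle z\wedge_{\mathbb{C}}\nu,\Lambda(z)\rangle$. Put
\[
\Phi(z,\nu)=|z\wedge_{\mathbb{C}}\nu|^2-2\operatorname{Re}\langle z\wedge_{\mathbb{C}}\nu,\Lambda(z)\rangle+D'(z).
\]

\begin{lemma}\label{lem:limit}
For $p=(e_0+\varepsilon\nu)\wedge z\wedge Jz$ we have $2\varepsilon^{-2}\bigl(1-\ell_\varepsilon(p/|p|)\bigr)\to\Phi(z,\nu)/|z|^2$ as $\varepsilon\to0$, uniformly for $(z,\nu)$ in compact subsets of $(\mathbb{C}^4\setminus\{0\})\times\mathbb{C}^4$.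
\end{lemma}

\begin{proof}
Let $\nu^\perp$ be the component of $\nu$ orthogonal to $z$ and $Jz$. Then $|\nu\wedge z\wedge Jz|^2=|z|^4|\nu^\perp|^2$ and $|z\wedge_{\mathbb{C}}\nu|^2=|z|^2|\nu^\perp|^2$. Since $e_0\wedge z\wedge Jz$ and $\nu\wedge z\wedge Jz$ are orthogonal,
\[
|p|^2=|z|^4+\varepsilon^2|z|^2|z\wedge_{\mathbb{C}}\nu|^2,\qquad \ell_\varepsilon(p)=|z|^2+\varepsilon^2\operatorname{Re}\langle z\wedge_{\mathbb{C}}\nu,\Lambda(z)\rangle-\tfrac12\varepsilon^2D'(z).
\]
Thus $|p|^{-1}=|z|^{-2}\bigl(1-\frac12\varepsilon^2|z\wedge_{\mathbb{C}}\nu|^2/|z|^2+O(\varepsilon^4)\bigr)$, and multiplying the two expressions gives $\ell_\varepsilon(p/|p|)=1-\frac12\varepsilon^2\Phi(z,\nu)/|z|^2+O(\varepsilon^4)$.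
\end{proof}

So $\Phi\ge0$ is necessary for a bound $\ell_\varepsilon\le1+o(\varepsilon^2)$ on $G_{3,9}$. It is also sufficient, although a general $3$-plane near the face can be tilted in a second way, with $z\wedge Jz$ replaced by a plane that is not complex.

\begin{lemma}\label{lem:perturb}
If $\Phi\ge0$ on $\mathbb{C}^4\times\mathbb{C}^4$, there are $C,\varepsilon_0>0$ such that $\ell_\varepsilon\le1+C\varepsilon^3$ on $G_{3,9}$ for $0<\varepsilon<\varepsilon_0$.
\end{lemma}

\begin{proof}
Let $C_0>0$ bound $|\varphi|$ and $|\rho|$ on unit vectors, and let $\xi\in G_{3,9}$. The plane of $\xi$ meets $\mathbb{C}^4=e_0^\perp$ in real dimension at least $2$. Choose orthonormal $z,y$ in the intersection and complete them by a unit vector of the plane with nonnegative $e_0$-component; then order $z,y$ according to the orientation. This gives $\xi=(\cos\theta\,e_0+\sin\theta\,x)\wedge z\wedge y$ with $\theta\in[0,\pi/2]$ and $x,z,y\in\mathbb{C}^4$ orthonormal over $\mathbb{R}$. Write $y=\cos\tau\,Jz+\sin\tau\,y'$ with $\tau\in[0,\pi]$ and $y'$ a unit vector orthogonal to $z$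 and $Jz$. Then $\omega(z,y)=\cos\tau$ and
\begin{equation}\label{eq:ell}
\ell_\varepsilon(\xi)=\cos\theta\cos\tau-\tfrac12\varepsilon^2\cos\theta\,\rho(z,y)+\varepsilon\sin\theta\,\varphi(x,z,y).
\end{equation}
We may assume $\ell_\varepsilon(\xi)\ge1$. We first show that both angles are $O(\varepsilon)$. With $s=\max(\sin\theta,\sin\tau)$, formula \eqref{eq:ell} gives $\cos\theta\cos\tau\ge1-C_0(\varepsilon^2+\varepsilon s)$. For small $\varepsilon$ this is positive, so $\cos\theta,\cos\tau>0$ and $\cos\theta\cos\tau\le\min(\cos\theta,\cos\tau)=\sqrt{1-s^2}\le1-\frac12s^2$. Hence $s^2\le2C_0(\varepsilon^2+\varepsilon s)$, and solving this quadratic inequality gives $s\le C_1\varepsilon$ with $C_1=C_0+\sqrt{C_0^2+2C_0}$.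

Now insert the decomposition of $y$ into \eqref{eq:ell}. With $q=\varphi(x,z,Jz)=\operatorname{Re}\langle z\wedge_{\mathbb{C}}x,\Lambda(z)\rangle$,
\begin{align*}
\ell_\varepsilon(\xi)={}&\cos\tau\,\Bigl[\cos\theta\,\bigl(1-\tfrac12\varepsilon^2D'(z)\bigr)+\varepsilon\sin\theta\,q\Bigr]\\
&+\sin\tau\,\Bigl[-\tfrac12\varepsilon^2\cos\theta\,\rho(z,y')+\varepsilon\sin\theta\,\varphi(x,z,y')\Bigr].
\end{align*}
The second line is at most $s\,C_0(\varepsilon^2+\varepsilon s)\le C_0C_1(1+C_1)\,\varepsilon^3$. For the first we use the hypothesis at $\nu=qx$: from $0\le\Phi(z,qx)=q^2|z\wedge_{\mathbb{C}}x|^2-2q^2+D'(z)$ and $|z\wedge_{\mathbb{C}}x|\le1$ we get $D'(z)\ge q^2$. By the Cauchy--Schwarz inequality the first bracket is at most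
\[
\sqrt{\bigl(1-\tfrac12\varepsilon^2D'(z)\bigr)^2+\varepsilon^2q^2}\le\sqrt{1+\tfrac14\varepsilon^4D'(z)^2}\le1+\tfrac18C_0^2\,\varepsilon^4,
\]
where we used $|D'(z)|=|\rho(z,Jz)|\le C_0$. Since $0<\cos\tau\le1$, the first line obeys the same bound.
\end{proof}

\subsection{Choice of $\Lambda$ and $D'$}

Completing the square, $\Phi=|z\wedge_{\mathbb{C}}\nu-\Lambda(z)|^2+D(z)$ with the Hermitian form $D=D'-|\Lambda|^2$, which need not be semidefinite. We want to recover $f_0=|ab-r^2|^2+\bigl(1+2r^2+2\operatorname{Re}(a\bar b)\bigr)$. At $z=(1,a,b,r)$ the bracket is the Hermitian form $|z_1|^2+2|z_4|^2+2\operatorname{Re}(z_2\bar z_3)$, a candidate for $D$. The quartic term must come from $z\wedge_{\mathbb{C}}\nu$, whose component $z_3\nu_4-z_4\nu_3$ equals $ab-r^2$ if $\nu_3=z_4$ and $\nu_4=z_2$. For $z_1=1$ and $\nu_1=0$ the components $13$ and $14$ of $z\wedge_{\mathbb{C}}\nu$ are $\nu_3$ and $\nu_4$, so the choice $\Lambda_{13}=z_4$, $\Lambda_{14}=z_2$ penalizes deviations from these values. A finite penalty leaves $\nu$ some freedom to decrease the quartic term, and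 we pay for this by adding $|z_3|^2+|z_4|^2$ to $D$. A scale parameter $t$ makes the penalty large and the payment small. For $0<t\le1$ let
\[
\Lambda_{13}(z)=t^{-2}z_4,\qquad\Lambda_{14}(z)=t^{-3}z_2,\qquad\Lambda_{ab}=0\ \text{ otherwise},
\]
\[
D(z)=|z_1|^2+|z_3|^2+(1+2t^{-2})|z_4|^2+2t^{-3}\operatorname{Re}(z_2\bar z_3),\qquad D'=|\Lambda|^2+D,
\]
and denote the resulting function by $\Phi_t$.

\begin{lemma}\label{lem:Phi}
$\Phi_t\ge0$ on $\mathbb{C}^4\times\mathbb{C}^4$.
\end{lemma}

\begin{proof}
For $\lambda\in\mathbb{C}$ we have $\Phi_t(\lambda z,\nu)=|\lambda|^2\Phi_t(z,\nu)$ and $\Phi_t(z,\nu+\lambda z)=\Phi_t(z,\nu)$. By continuity we may assume $z_1\ne0$, and then $z_1=1$ and $\nu_1=0$. Write $z=(1,t^2a,tb,tc)$, $\nu_3=t^{-1}(c+y)$ and $\nu_4=t^{-1}(a+x)$ with $a,b,c,x,y\in\mathbb{C}$, and put $s=ab-c^2$ and $R=|b|^2+|c|^2$. The components $13$, $14$, $34$ of $z\wedge_{\mathbb{C}}\nu-\Lambda(z)$ are $t^{-1}y$, $t^{-1}x$ and $b(a+x)-c(c+y)=s+bx-cy$, and $D(z)=1+t^2R+2|c|^2+2\operatorname{Re}(a\bar b)$. Dropping the other components,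
\[
\Phi_t\ge T+(1+t^2R)+2|c|^2+2\operatorname{Re}(a\bar b),\qquad T=|s+bx-cy|^2+t^{-2}\bigl(|x|^2+|y|^2\bigr).
\]
Two applications of the Cauchy--Schwarz inequality give
\[
|s|\le|s+bx-cy|+t\sqrt R\cdot t^{-1}\sqrt{|x|^2+|y|^2}\le\sqrt{1+t^2R}\,\sqrt T .
\]
Therefore $T+(1+t^2R)\ge2\sqrt{T(1+t^2R)}\ge2|s|$, and $\Phi_t\ge2|ab-c^2|+2|c|^2-2|ab|\ge0$.
\end{proof}

\subsection{Two limits}

One cannot apply Lemma~\ref{lem:initial} once in all variables, because the penalty $t^{-2}(|x|^2+|y|^2)$ is unbounded as $t\to0$. We first let $\varepsilon\to0$ with $t$ fixed, then restrict to the locus $x=y=0$ where the penalty vanishes, and then let $t\to0$. This locus depends on $t$, so the point to watch is that the restricted certificates still lie in one finite-dimensional space that does not depend on $t$.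

\begin{proposition}\label{prop:39}
$G_{3,9}$ has no analytic certifying space.
\end{proposition}

\begin{proof}
Suppose that $U$ is one, analytic near $e_0\wedge e_1\wedge Je_1$ by Lemma~\ref{lem:move}. For $\sigma=(\alpha,\beta,\gamma)\in\mathbb{C}^2\times\mathbb{R}$ and $\eta=(\eta_3,\eta_4)\in\mathbb{R}\times\mathbb{C}$ put $z=z(\sigma)=(1,\alpha,\beta,\gamma)$ and $\nu=\nu(\eta)=(0,0,\eta_3,\eta_4)$, and let $\Gamma'(\sigma,\eta)\in G_{3,9}$ be the normalization of $(e_0+\nu)\wedge z\wedge Jz$. The map $\Gamma'$ is analytic with $\Gamma'(0,0)=e_0\wedge e_1\wedge Je_1$, so $U'=U\circ\Gamma'$ consists of functions analytic near the origin of $\mathbb{R}^5\times\mathbb{R}^3$. Let $\varrho$ and $Q_1,\dots,Q_N$ be given by Lemma~\ref{lem:initial} for $U'$, with $y=\eta$ and all weights equal to $1$. They do not depend on $t$.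

\emph{The limit $\varepsilon\to0$.} Fix $t$, form $\ell_\varepsilon$ from the data above, and let $C$ be the constant of Lemma~\ref{lem:perturb}, which applies by Lemma~\ref{lem:Phi}. For small $\varepsilon$ the affine-linear function $2\varepsilon^{-2}(1+C\varepsilon^3-\ell_\varepsilon)$ is nonnegative on $G_{3,9}$, hence a sum of squares of elements of $U$. Its value at $\Gamma'(\sigma,\varepsilon\eta)$ is thus $\sum_iu_{\varepsilon,i}(\sigma,\varepsilon\eta)^2$ with $u_{\varepsilon,i}\in U'$, and by Lemma~\ref{lem:limit} it tends to $\Phi_t(z,\nu)/|z|^2$ uniformly for $|\sigma|\le\varrho$, $|\eta|\le1$. Lemma~\ref{lem:initial}, with $\varepsilon$ as the small parameter, yields real constants $c_{ij}$, depending on $t$, with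
\begin{equation}\label{eq:first}
\frac{\Phi_t(z(\sigma),\nu(\eta))}{|z(\sigma)|^2}=\sum_i\Bigl(\sum_jc_{ij}\,Q_j(\sigma,\eta)\Bigr)^2
\end{equation}
for $|\sigma|\le\varrho$ and $|\eta|\le1$. For fixed $\sigma$ both sides are polynomials in $\eta$, so \eqref{eq:first} holds for $|\sigma|\le\varrho$ and all $\eta$. We need this, since the values of $\eta$ used next are large.

\emph{Restriction.} Substitute $\eta=\eta_t(\sigma)=(t^{-2}\gamma,\,t^{-3}\alpha)$. Write
\[
Q_j(\sigma,\eta)=\sum_{h}q_{j,h}(\sigma)\,\eta_3^{h_1}(\operatorname{Re}\eta_4)^{h_2}(\operatorname{Im}\eta_4)^{h_3},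
\]
a finite sum over exponents $h=(h_1,h_2,h_3)$ with analytic coefficients $q_{j,h}$. Then $Q_j(\sigma,\eta_t(\sigma))$ is a linear combination, with coefficients $t^{-2h_1-3h_2-3h_3}$, of the finitely many functions $q_{j,h}(\sigma)\,\gamma^{h_1}(\operatorname{Re}\alpha)^{h_2}(\operatorname{Im}\alpha)^{h_3}$. Let $U''$ be the span of these functions over all $j$ and $h$. It is a finite-dimensional space of functions analytic near $0\in\mathbb{R}^5$, it does not depend on $t$, and by \eqref{eq:first} the function $\Psi_t(\sigma)=\Phi_t\bigl(z(\sigma),\nu(\eta_t(\sigma))\bigr)/|z(\sigma)|^2$ is a sum of squares of elements of $U''$ on the ball $|\sigma|\le\varrho$, for every $t$.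

\emph{The limit $t\to0$.} Put $\sigma=(t^2a,tb,tr)$ with $a,b\in\mathbb{C}$ and $r\in\mathbb{R}$. Then $z=(1,t^2a,tb,tr)$ and $\nu=(0,0,t^{-1}r,t^{-1}a)$. The components $12$, $13$, $14$ of $z\wedge_{\mathbb{C}}\nu-\Lambda(z)$ vanish, and the components $23$, $24$, $34$ are $tar$, $ta^2$ and $ab-r^2$. Hence
\[
\Psi_t(t^2a,tb,tr)=\frac{|ab-r^2|^2+t^2|a|^2r^2+t^2|a|^4+1+t^2|b|^2+(2+t^2)r^2+2\operatorname{Re}(a\bar b)}{1+t^4|a|^2+t^2|b|^2+t^2r^2},
\]
which tends to $f_0(a,b,r)$ uniformly on the unit ball of $\mathbb{R}^5$. Apply Lemma~\ref{lem:initial} to $U''$ with $l=0$, weight $2$ for the real and imaginary parts of $\alpha$, and weight $1$ for the other three coordinates. It shows that $f_0$ is a sum of squares of polynomials, contrary to Lemma~\ref{lem:notsos}.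
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
By Lemma~\ref{lem:move}, if $G_{k,n}$ with $k<n$ has no analytic certifying space, then neither have $G_{k,n+1}$, $G_{k+1,n+1}$ and $G_{n-k,n}$. Proposition~\ref{prop:48} therefore excludes such a space for all $4\le k\le n-4$. Proposition~\ref{prop:39} excludes it for $k=3$, $n\ge9$, and then by duality for $k=n-3$, $n\ge9$. These are all the pairs in the statement. For each of them Proposition~\ref{prop:S} shows that no fixed degree $d$ suffices and that $\mathcal{G}_{k,n}$ is not a spectrahedral shadow. The case $d=1$ says that $(k,n)$ is not exact.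
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}.

\bibitem{DDG}
\emph{Discrete Differential Geometry}, \texttt{https://ems.press/content/serial-article-files/46561?nt=1}.

\end{thebibliography}
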